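\title{A two-thirds bound for locating-total domination}

\begin{abstract}
A locating-total dominating set of a graph is a set $D$ of vertices such that every vertex has a neighbor in $D$ and no two vertices outside $D$ have the same neighbors in $D$. We prove the conjecture of Foucaud and Henning that every twin-free graph of order $n$ without isolated vertices has such a set of size at most $2n/3$. The constant is best possible. More generally, a graph of order $n$ without isolated vertices, with $q$ twin classes and $c$ components isomorphic to $K_2$, has a locating-total dominating set of size at most $n-(q-c)/3$. The proof is self-contained. For a suitable integer $k$, it constructs one set that omits $k$ vertices and another that omits at least $q-2k$ vertices.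
\end{abstract}

\section{Introduction}

All graphs are finite, simple and undirected. For a graph $G$ with vertex set $V$ and a vertex $v$, let $N(v)$ be the set of neighbors of $v$ and let $N[v]=N(v)\cup\{v\}$. For $X\subseteq V$, the \emph{trace} of $v$ on $X$ is the set $N_X(v)=N(v)\cap X$.

A set $D\subseteq V$ is a \emph{total dominating set} (TD-set) if every vertex of $G$, inside or outside $D$, has a nonempty trace on $D$. It is a \emph{locating-total dominating set} (LTD-set) if, in addition, distinct vertices of $V\setminus D$ have distinct traces on $D$; a vertex outside $D$ can then be recognized from the list of its neighbors in $D$. Sets of both kinds exist exactly when $G$ has no isolated vertices, since then $V$ itself qualifies. Their minimum sizes are denoted by $\gamma_t(G)$ and $\gamma_t^L(G)$, so that $\gamma_t(G)\le\gamma_t^L(G)$. We say that $D$ \emph{omits} the vertices of $V\setminus D$.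

How large can $\gamma_t^L(G)$ be in terms of the order $n$ of $G$? For total domination alone, Cockayne, Dawes and Hedetniemi (1980) proved that $\gamma_t(G)\le \frac23 n$ for every connected graph on $n\ge3$ vertices. Location can cost much more. In the complete graph $K_n$ with $n\ge3$, any two vertices form a TD-set, but all vertices outside a set $D$ have the trace $D$, so an LTD-set omits at most one vertex, and $\gamma_t^L(K_n)=n-1$. In the star $K_{1,n-1}$ with $n\ge 3$, the center is needed to dominate the leaves, and two omitted leaves would have the same trace; the center together with $n-2$ leaves is an LTD-set, so again $\gamma_t^L=n-1$.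

Both examples have the same cause. Two distinct vertices $u,v$ are \emph{open twins} if $N(u)=N(v)$, \emph{closed twins} if $N[u]=N[v]$, and \emph{twins} if they are open or closed twins. Twins $u,v$ have the same trace on every set that contains neither of them, so no LTD-set omits both. A graph is \emph{twin-free} if it has no twins. Once twins are excluded, the first guess is that location is no more expensive, in the worst case, than total domination. No better bound can be hoped for, since there are twin-free graphs in which every TD-set already has $\frac23n$ vertices (Proposition~\ref{prop:sharp}). This guess is the conjecture of Foucaud and Henning (2016), posed in~\cite{slides}: if $G$ is a twin-free graph of order $n$ without isolated vertices, then $\gamma_t^L(G)\le\frac23n$. We prove it.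

\begin{theorem}\label{thm:twinfree}
If $G$ is a twin-free graph of order $n$ without isolated vertices, then $\gamma_t^L(G)\le \frac23 n$.
\end{theorem}

The proof gives a bound for graphs with twins as well. The relation ``$u=v$, or $u$ and $v$ are twins'' is an equivalence relation (Lemma~\ref{lem:twins}); its classes are the \emph{twin classes} of $G$. A \emph{$K_2$-component} is a component isomorphic to $K_2$.

\begin{theorem}\label{thm:general}
Let $G$ be a graph of order $n$ without isolated vertices, with $q$ twin classes and exactly $c$ components isomorphic to $K_2$. Then
\[
\gamma_t^L(G)\le n-\frac{q-c}{3}.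
\]
\end{theorem}

A twin-free graph has $q=n$, and it has $c=0$ because the two vertices of a $K_2$-component are closed twins. So Theorem~\ref{thm:twinfree} is the case $q=n$, $c=0$ of Theorem~\ref{thm:general}.

An LTD-set omits at most one vertex from each twin class. It omits no vertex of a $K_2$-component, which is a twin class by itself and lies in every TD-set. Hence $n-\gamma_t^L(G)\le q-c$, and Theorem~\ref{thm:general} says that $q-c$ determines the largest number of vertices that an LTD-set can omit up to a factor of three. The term $c$ cannot be dropped: $K_2$ has $n=2$, $q=1$ and $\gamma_t^L=2>n-\frac13$. After taking integer parts, the bound is attained by the two examples above: for $n\ge3$, the graph $K_n$ has $q=1$ and $\lfloor n-\frac13\rfloor=n-1$, and the star $K_{1,n-1}$ has $q=2$ and $\lfloor n-\frac23\rfloor=n-1$. Among twin-free graphs, the constant $\frac23$ is optimal.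

\begin{proposition}\label{prop:sharp}
For every $n\ge6$ divisible by $3$ there is a connected twin-free graph $G$ of order $n$ with $\gamma_t(G)=\gamma_t^L(G)=\frac23n$.
\end{proposition}

To prove Theorem~\ref{thm:general} for $c=0$, we construct two LTD-sets, one omitting $k$ vertices and one omitting at least $q-2k$ vertices, for an integer $k$ over which we have no control. One of the two omits at least $q/3$ vertices. Section~\ref{sec:example} carries this out on a graph with seven vertices. Section~\ref{sec:saturated} builds, from any TD-set $D_0$, the first set and a preliminary version of the second, which may fall short of $q-2k$ because $D_0$ is large. Section~\ref{sec:start} chooses $D_0$ with a useful structure, and Section~\ref{sec:prune} uses the structure to make up the shortfall by omitting vertices of $D_0$ itself. No outside results are used.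

\section{Twins, the extremal graphs, and a reduction}\label{sec:twins}

A vertex $w$ \emph{separates} two distinct vertices $u,v$ if $w\notin\{u,v\}$ and $w$ is adjacent to exactly one of them. In this language, a TD-set $D$ is an LTD-set if and only if every two omitted vertices are separated by a vertex of $D$.

\begin{lemma}\label{lem:twins}
Let $G$ be a graph.
\begin{enumerate}
\item[(a)] Two distinct vertices are twins if and only if no vertex separates them.
\item[(b)] The relation ``$u=v$, or $u$ and $v$ are twins'' is an equivalence relation.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) No vertex separates $u$ and $v$ if and only if $N(u)\setminus\{v\}=N(v)\setminus\{u\}$. For nonadjacent $u,v$ this equation reads $N(u)=N(v)$. For adjacent $u,v$ it is equivalent, after adding $u$ and $v$ to both sides, to $N[u]=N[v]$. It remains to note that open twins are nonadjacent, since $v\notin N(v)=N(u)$, and that closed twins are adjacent, since $v\in N[v]=N[u]$.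

(b) Only transitivity needs a proof. Let $u,v,w$ be distinct, with $u,v$ twins and $v,w$ twins. By (a), a vertex outside $\{u,v,w\}$ is adjacent to all three or to none, so it does not separate $u$ and $w$. Since $u$ does not separate $v,w$ and $w$ does not separate $u,v$, the pairs $uv$, $uw$, $vw$ are all edges or all nonedges, so $v$ does not separate $u$ and $w$ either. By (a), $u$ and $w$ are twins.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $n=3m$ with $m\ge2$, and let $H$ be any connected graph with vertices $h_1,\dots,h_m$. Attach a path of length two to each vertex of $H$: for each $i$, add vertices $u_i,\ell_i$ and edges $h_iu_i$, $u_i\ell_i$. The resulting graph $G$ is connected and has order $n$. For $m=2$ it is the path on six vertices.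

By Lemma~\ref{lem:twins}(a), $G$ is twin-free once every pair of vertices is separated. Note that $N(\ell_i)=\{u_i\}$ and $N(u_i)=\{h_i,\ell_i\}$. The vertex $\ell_i$ separates $u_i$ from every vertex other than $\ell_i$, and $h_i$ separates $u_i$ from $\ell_i$. This covers all pairs that contain some $u_i$. The vertex $u_i$ separates $h_i$, and also $\ell_i$, from every $h_j$ and every $\ell_j$ with $j\neq i$. Finally, $h_i$ has a neighbor in $H$, because $H$ is connected and $m\ge2$, and this neighbor separates $h_i$ from $\ell_i$.

Every TD-set contains $u_i$, to dominate $\ell_i$, and one of $h_i,\ell_i$, to dominate $u_i$. Hence $\gamma_t(G)\ge2m$. The set of all $h_i$ and all $u_i$ is a TD-set of size $2m$, and the omitted vertices $\ell_i$ have the distinct traces $\{u_i\}$. Hence $\gamma_t^L(G)\le 2m$.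
\end{proof}

Next we remove the $K_2$-components. The rest of the paper proves the following statement.

\begin{proposition}\label{prop:core}
Let $G$ be a graph with no isolated vertices, no $K_2$-component, and $q$ twin classes. Then some LTD-set of $G$ omits at least $q/3$ vertices.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Proposition~\ref{prop:core}]
Closed twins are adjacent, and open twins have a common neighbor because $G$ has no isolated vertices. So each twin class lies in one component, and each $K_2$-component is one twin class. Let $G'$ be obtained from $G$ by deleting the $K_2$-components; it has $q-c$ twin classes. If $G'$ has no vertices, then $q=c$ and the bound is $\gamma_t^L(G)\le n$. Otherwise take an LTD-set of $G'$ that omits at least $(q-c)/3$ vertices and add the $2c$ deleted vertices. The new set is a TD-set of $G$, it omits the same vertices, and their traces are unchanged.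
\end{proof}

\section{The method on a graph with seven vertices}\label{sec:example}

For $X\subseteq V$, group the vertices of $V\setminus X$ by their traces on $X$. The groups are the \emph{$X$-classes}, and $k(X)$ denotes their number. Thus a TD-set $X$ is an LTD-set exactly when all $X$-classes are singletons.

Let $G$ be the $6$-cycle $a_1b_1xzb_2a_2$ with one more vertex $y$ joined to $b_1$ (Figure~\ref{fig:example}). It is twin-free. Indeed, open twins of degree at least two lie on a $4$-cycle, open twins of degree one are two leaves, and closed twins lie on a triangle or form a $K_2$-component; none of this occurs in $G$. Theorem~\ref{thm:twinfree} promises an LTD-set that omits at least $7/3$ vertices, hence three.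

\begin{figure}[ht]
\centering
\begin{tikzpicture}[kept/.style={circle,draw,fill=black,inner sep=1.8pt},
  omitted/.style={circle,draw,fill=white,inner sep=1.8pt}]
\draw (120:1)--(60:1)--(0:1)--(-60:1)--(-120:1)--(180:1)--cycle (180:1)--(-2,0);
\node[kept,label=above:$a_1$] at (120:1) {};
\node[kept,label=above:$a_2$] at (60:1) {};
\node[kept,label=right:$b_2$] at (0:1) {};
\node[omitted,label=below:$z$] at (-60:1) {};
\node[omitted,label=below:$x$] at (-120:1) {};
\node[kept,label=right:$b_1$] at (180:1) {};
\node[omitted,label=below:$y$] at (-2,0) {};
\begin{scope}[xshift=5.5cm]
\draw (120:1)--(60:1)--(0:1)--(-60:1)--(-120:1)--(180:1)--cycle (180:1)--(-2,0);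
\node[kept,label=above:$a_1$] at (120:1) {};
\node[omitted,label=above:$a_2$] at (60:1) {};
\node[kept,label=right:$b_2$] at (0:1) {};
\node[kept,label=below:$z$] at (-60:1) {};
\node[omitted,label=below:$x$] at (-120:1) {};
\node[kept,label=right:$b_1$] at (180:1) {};
\node[omitted,label=below:$y$] at (-2,0) {};
\end{scope}
\end{tikzpicture}
\caption{A $6$-cycle with a pendant vertex. Left: the black vertices form a total dominating set on which $x$ and $y$ have the same trace $\{b_1\}$. Right: after adding $z$ and removing $a_2$, the black vertices form a locating-total dominating set that omits three of the seven vertices.}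
\label{fig:example}
\end{figure}

Start from the TD-set $D_0=\{b_1,a_1,a_2,b_2\}$. The $D_0$-classes are $\{x,y\}$, with trace $\{b_1\}$, and $\{z\}$, with trace $\{b_2\}$, so $k=k(D_0)=2$.

\emph{First set: omit one vertex per class.} Omitting $y$ and $z$ leaves a superset of $D_0$ on which these two vertices have different traces. This LTD-set omits $k=2$ vertices. It would improve if the number of classes could be raised by enlarging $D_0$. Adding $x$ or $y$ leaves two classes. Adding $z$ splits $\{x,y\}$, but it removes the class $\{z\}$, so two classes remain.

\emph{Second set: omit the large classes.} The failure to create more classes carries information: the vertex $z$ that separates $x$ from $y$ is alone in its class. So we keep the singleton class and omit the large class entirely. The set $D_0\cup\{z\}$ is an LTD-set, and it omits the two vertices $x,y$.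

\emph{Pruning the second set.} Both sets omit only two vertices, because $D_0$ spends four vertices on two classes. The vertices $a_1,a_2$ are adjacent to no vertex outside $D_0$; they are needed only to dominate $b_1$ and $b_2$. In $D_0\cup\{z\}$ the vertex $b_2$ is dominated by $z$, so $a_2$ can go. The vertex $a_1$ must stay, since the other neighbors $x,y$ of $b_1$ are omitted. The set $\{a_1,b_1,b_2,z\}$ consists of the two edges $a_1b_1$ and $b_2z$, and the omitted vertices $x,y,a_2$ have the nonempty and distinct traces $\{b_1,z\}$, $\{b_1\}$, $\{a_1,b_2\}$. It omits $3=n-2k$ vertices.

This is optimal. In a TD-set with three vertices, one vertex is adjacent to the other two and so lies in both of their neighborhoods; the three neighborhoods then cover at most $3+2+2-1=6$ vertices. Two vertices cover at most five. Hence $\gamma_t(G)=\gamma_t^L(G)=4$.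

\section{Saturated sets}\label{sec:saturated}

We now carry out the first two steps in general. Two facts about classes are used. First, if $X\subseteq Y$, then $N_X(v)=N_Y(v)\cap X$, so every $Y$-class lies in a single $X$-class. Second, when a vertex $w\notin X$ is added to $X$, each $X$-class $C$ is replaced by the nonempty sets among $(C\setminus\{w\})\cap N(w)$ and $(C\setminus\{w\})\setminus N(w)$. So $C$ yields no class if $C=\{w\}$, two classes if $w$ separates two vertices of $C$, and one class otherwise.

A set $D\subseteq V$ is \emph{saturated} if $k(D\cup\{w\})\le k(D)$ for every $w\notin D$.

\begin{lemma}\label{lem:separate}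
Let $D$ be saturated, and let $u,v$ be distinct vertices in the same $D$-class that are not twins. Then $u$ and $v$ are separated by a vertex $w$ such that $\{w\}$ is a $D$-class.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:twins}(a), some vertex $w$ separates $u$ and $v$, and $w\notin D$ because $u,v$ have the same trace on $D$. If the $D$-class of $w$ had at least two elements, then adding $w$ to $D$ would remove no class and would split the class of $u$ and $v$. This gives $k(D\cup\{w\})\ge k(D)+1$, contrary to saturation.
\end{proof}

This lemma is the place where the absence of twins is used to locate vertices. When $G$ has twins, we cannot omit the large classes entirely, and we omit one vertex of each twin class that meets them. For a TD-set $D_0$, call $|D_0|-k(D_0)$ its \emph{excess}.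

\begin{lemma}\label{lem:twosets}
Let $G$ be a graph without isolated vertices and with $q$ twin classes, and let $D_0$ be a TD-set of $G$. There are an integer $k\ge0$ and a set $U\subseteq V\setminus D_0$ such that
\begin{enumerate}
\item[(a)] some LTD-set of $G$ omits exactly $k$ vertices;
\item[(b)] $V\setminus U$ is an LTD-set of $G$;
\item[(c)] $|U|\ge q-2k-\bigl(|D_0|-k(D_0)-m\bigr)$, where $m$ is the number of $D_0$-classes that meet $U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Start with $X=D_0$. As long as $X$ is not saturated, add to $X$ a vertex $w$ with $k(X\cup\{w\})>k(X)$. The process ends with a saturated set $D\supseteq D_0$, which is again a TD-set. Put $k=k(D)$. Each added vertex raised the number of classes by at least one, so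
\begin{equation}\label{eq:greedy}
|D|\le |D_0|-k(D_0)+k .
\end{equation}

(a) Choose one vertex from each $D$-class, and let $I$ be the set of chosen vertices. The set $V\setminus I$ contains $D$, so it is a TD-set, and any two vertices of $I$ are separated by a vertex of $D$.

(b) Let $S$ be the union of the $D$-classes of size one, let $T$ be the union of the $D$-classes of size at least two, and let $t$ be the number of the latter classes. Then $V$ is the disjoint union of $D$, $S$ and $T$, and $|S|=k-t$. Let $U\subseteq T$ consist of exactly one vertex from each twin class that meets $T$; if $G$ is twin-free, then $U=T$. The set $V\setminus U$ contains $D\cup S$, so it is a TD-set. Two vertices of $U$ in different $D$-classes are separated by a vertex of $D$. Two vertices of $U$ in the same $D$-class are not twins, so by Lemma~\ref{lem:separate} they are separated by a vertex of $S$.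

(c) Exactly $|U|$ twin classes meet $T$, and each of the others contains a vertex of $D\cup S$. Hence $q\le|U|+|D|+|S|$, and \eqref{eq:greedy} gives
\[
|U|\ge q-(k-t)-\bigl(|D_0|-k(D_0)+k\bigr)=q-2k-\bigl(|D_0|-k(D_0)-t\bigr).
\]
A $D_0$-class that meets $U$ contains a vertex of $T$, and therefore contains the whole $D$-class of that vertex, which has size at least two. So $m\le t$, and (c) follows.
\end{proof}

If $D_0$ had excess at most zero, the two sets of Lemma~\ref{lem:twosets} would already prove Proposition~\ref{prop:core}. Such a $D_0$ need not exist: in the graphs of Proposition~\ref{prop:sharp}, every TD-set has at least $\frac23n$ vertices and at most $\frac13 n$ classes, so its excess is at least $\frac13n$. In general, $U$ may fall short of $q-2k$ by $|D_0|-k(D_0)-m$, and this many further vertices have to be omitted. In Section~\ref{sec:example} the excess is $2$ and $m=1$, and one further vertex, $a_2$, was found in $D_0$.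

\section{The starting total dominating set}\label{sec:start}

We want to split $D_0$ into a part $B$ that is always kept and a part $A$ of candidates for removal. Removed vertices must remain dominated and must be separated from each other; for this, each $a\in A$ should have a partner in $B$ that is adjacent to no other vertex of $A$. The number of candidates should be at least the excess; for this, each $b\in B$ should come with a $D_0$-class of its own. If the vertices of this class are adjacent to $b$, they can also take over the domination of $b$, as $z$ did for $b_2$.

\begin{lemma}\label{lem:start}
Let $G$ be a graph with no isolated vertices and no $K_2$-component. There are a TD-set $D_0$, a partition of $D_0$ into sets $A$ and $B$, a map $p\colon A\to B$, and sets $Q_b\subseteq D_0$ for $b\in B$, such that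
\begin{enumerate}
\item[(P1)] $N_{D_0}(p(a))=\{a\}$ for every $a\in A$;
\item[(P2)] $Q_b\cap B=\{b\}$ for every $b\in B$;
\item[(P3)] the set $E_b=\{v\in V\setminus D_0: N_{D_0}(v)=Q_b\}$ is nonempty for every $b\in B$.
\end{enumerate}
If $G$ is twin-free, one can take $Q_b=\{b\}$ for all $b\in B$.
\end{lemma}

\begin{proof}
Among all TD-sets of minimum size, let $D_0$ be one for which the induced subgraph $G[D_0]$ has the most edges. A \emph{private neighbor} of $d\in D_0$ is a vertex $v$ with $N_{D_0}(v)=\{d\}$; it is \emph{external} if $v\notin D_0$. Every $d\in D_0$ has a private neighbor, because $D_0\setminus\{d\}$ is too small to be a TD-set. Let $B^*$ be the set of vertices of $D_0$ that have an external private neighbor. For $b\in B^*$ put $Q_b=\{b\}$; then $E_b$ is the nonempty set of external private neighbors of $b$.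

Let $a\in D_0\setminus B^*$. All private neighbors of $a$ lie in $D_0$. If one of them lies in $B^*$, let $p(a)$ be such a vertex; it satisfies (P1). The difficulty is the remaining case, in which $a$ has no private neighbor in $B^*$. Let $b\in D_0\setminus B^*$ be a private neighbor of $a$. The vertex $b$ has a private neighbor $v$, and $v\in D_0$ because $b\notin B^*$. Then $v\in N_{D_0}(b)=\{a\}$. Thus
\[
N_{D_0}(a)=\{b\},\qquad N_{D_0}(b)=\{a\},\qquad a,b\notin B^*.
\]
Call such a set $\{a,b\}$ a \emph{bad pair}. It is a component of $G[D_0]$, so distinct bad pairs are disjoint. The only private neighbor of $b$ is $a$, so $b$ has no private neighbor in $B^*$ either. Hence the vertices of $D_0\setminus B^*$ on which $p$ is not yet defined are partitioned into bad pairs.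

Let $\{a,b\}$ be a bad pair. We claim that every $x\notin D_0$ adjacent to $a$ or $b$ has $N_{D_0}(x)=\{a,b\}$. By symmetry, let $x$ be adjacent to $a$. Suppose that $x$ has a neighbor $y\in D_0\setminus\{a,b\}$, and let $D'=(D_0\setminus\{b\})\cup\{x\}$. Every vertex other than $a$, the only private neighbor of $b$, has a neighbor in $D_0\setminus\{b\}$, and $a$ is adjacent to $x$. So $D'$ is a TD-set of minimum size. In passing from $G[D_0]$ to $G[D']$ we lose only the edge $ab$ and gain the edges $xa$ and $xy$, contrary to the choice of $D_0$. Hence $a\in N_{D_0}(x)\subseteq\{a,b\}$, and $N_{D_0}(x)\neq\{a\}$ because $a\notin B^*$. This proves the claim.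

By the claim, $a$ and $b$ have the same neighbors outside $D_0$, and so $N[a]=N[b]$. A twin-free graph therefore has no bad pair, and the lemma holds with $B=B^*$ and $A=D_0\setminus B^*$. In general, $\{a,b\}$ is not a component of $G$, so $a$ or $b$ has a neighbor outside $D_0$, and this neighbor has the trace $\{a,b\}$. From each bad pair choose one vertex, say $b$, and put $p(a)=b$ and $Q_b=\{a,b\}$. Let $B$ consist of $B^*$ and the chosen vertices, and let $A=D_0\setminus B$. Then $p$ is defined on $A$ with values in $B$, and (P1)--(P3) hold.
\end{proof}

Bad pairs are the only reason for maximizing the number of edges. In the $6$-cycle with vertices $1,\dots,6$ in cyclic order, the TD-set $\{1,2,4,5\}$ consists of two bad pairs that are not twins, and the exchange in the proof turns it into $\{2,3,4,5\}$, where $2$ and $5$ have the external private neighbors $1$ and $6$. Bad pairs are also the only place where the absence of $K_2$-components is used: a $K_2$-component is a bad pair for which (P3) fails.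

By (P2) the sets $Q_b$ are pairwise distinct, so by (P3) the sets $E_b$, $b\in B$, are $|B|$ distinct $D_0$-classes. We call them \emph{anchored} classes; every vertex of $E_b$ is adjacent to $b$, since $b\in Q_b$. The remaining $D_0$-classes are called \emph{free}, and $r$ denotes their number. Then $k(D_0)=|B|+r$, and the excess of $D_0$ is
\begin{equation}\label{eq:excess}
|D_0|-k(D_0)=|A|-r .
\end{equation}

\begin{remark}
Lemma~\ref{lem:start} contains the bound of Cockayne, Dawes and Hedetniemi. By (P1) the map $p$ is injective, so $|B|\ge|D_0|/2$, and the anchored classes give $n\ge|D_0|+|B|\ge\frac32|D_0|$.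
\end{remark}

\section{Pruning the second set}\label{sec:prune}

By \eqref{eq:excess}, the shortfall in Lemma~\ref{lem:twosets}(c) is $|A|-r-m$. So we have to omit all of $A$ except for at most $r+m$ vertices, in addition to $U$. The next lemma shows that this budget suffices.

\begin{lemma}\label{lem:prune}
Let $G$, $D_0$, $A$, $B$, $p$, $Q_b$, $E_b$ be as in Lemma~\ref{lem:start}, and let $r$ be the number of free $D_0$-classes. Let $U\subseteq V\setminus D_0$ be such that $V\setminus U$ is an LTD-set, and let $m$ be the number of $D_0$-classes that meet $U$. Then there is a set $R\subseteq A$ with $|R|\ge|A|-r-m$ such that $V\setminus(U\cup R)$ is an LTD-set.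
\end{lemma}

To see what has to be kept, suppose that all of $A$ is omitted together with $U$. Three things can go wrong. A vertex $b\in B$ may lose all its neighbors, which can happen only if $E_b\subseteq U$. A vertex outside $D_0$ may lose all its neighbors in $D_0$, or two $D_0$-classes may be distinguished only by vertices of $A$. And a newly omitted vertex $a\in A$ may have the same trace as a vertex of $U$. We repair these defects by keeping three sets $A_1,A_2,A_3\subseteq A$, which are charged, respectively, to the anchored classes that meet $U$, to all free classes, and to the free classes that meet $U$. In the example of Section~\ref{sec:example}, $A=\{a_1,a_2\}$, $r=0$, and only $A_1=\{a_1\}$ is nonempty.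

\begin{proof}
Let $\alpha$ and $\beta$ be the numbers of anchored and of free classes that meet $U$, so that $m=\alpha+\beta$.

\emph{The set $A_1$: dominating $B$.} For each $b\in B$ with $E_b\cap U\neq\emptyset$ and $N_{D_0}(b)\subseteq A$, choose a vertex $g(b)\in N_{D_0}(b)$; this set is nonempty because $D_0$ is a TD-set. Let $A_1$ be the set of chosen vertices, so that $|A_1|\le\alpha$. For domination alone, the vertices $b$ with $E_b\subseteq U$ would be enough. Treating every $b$ whose class meets $U$ stays within the bound $\alpha$ and yields the following fact, needed for $A_3$:
\begin{equation}\label{eq:A1}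
\text{if } a\in A\setminus A_1, \text{ then } E_{p(a)}\cap U=\emptyset .
\end{equation}
Indeed, $N_{D_0}(p(a))=\{a\}\subseteq A$ by (P1), so $E_{p(a)}\cap U\neq\emptyset$ would force $g(p(a))=a\in A_1$.

\emph{The set $A_2$: preserving the $D_0$-classes.} Let $\mathcal H$ consist of the empty set and the traces on $D_0$ of all vertices of $V\setminus D_0$. These traces are nonempty, so $|\mathcal H|=|B|+r+1$; including the empty set lets us handle domination and separation at once. For $Y\subseteq D_0$, let $h(Y)$ be the number of distinct sets $H\cap Y$ with $H\in\mathcal H$. The members $\emptyset$ and $Q_b$, $b\in B$, of $\mathcal H$ meet $B$ in $\emptyset$ and $\{b\}$ by (P2), so $h(B)\ge|B|+1$. Let $B\subseteq Y\subseteq D_0$ with $h(Y)<|\mathcal H|$. Then $H\cap Y=H'\cap Y$ for some distinct $H,H'\in\mathcal H$, and a vertex $a$ that lies in exactly one of $H,H'$ belongs to $D_0\setminus Y\subseteq A$. Members of $\mathcal H$ that differ on $Y$ still differ on $Y\cup\{a\}$, and now $H$ and $H'$ differ too, so $h(Y\cup\{a\})\ge h(Y)+1$. Starting from $Y=B$, at most $r$ such steps produce a set $A_2\subseteq A$ with $|A_2|\le r$ and $h(B\cup A_2)=|\mathcal H|$. This means: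
\begin{equation}\label{eq:A2}
\begin{array}{l}
\text{every vertex of } V\setminus D_0 \text{ has a neighbor in } B\cup A_2, \text{ and vertices}\\
\text{in different } D_0\text{-classes have different traces on } B\cup A_2 .
\end{array}
\end{equation}

\emph{The set $A_3$: separating $A$ from $U$.} Let $R_0=A\setminus(A_1\cup A_2)$ and $M=V\setminus(U\cup R_0)$; note that $B\subseteq M$. Let $A_3$ be the set of $a\in R_0$ for which some vertex $u(a)\in U$ has $N_M(u(a))=N_M(a)$. We show that $|A_3|\le\beta$ by proving that $a\mapsto$ (the $D_0$-class of $u(a)$) is an injective map from $A_3$ to the free classes that meet $U$.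

Let $a\in A_3$. The vertex $p(a)\in B\subseteq M$ is adjacent to $a$, hence to $u(a)$. If $u(a)\in E_b$ for some $b\in B$, then $p(a)\in Q_b\cap B=\{b\}$, so $u(a)\in E_{p(a)}\cap U$, contrary to \eqref{eq:A1}. So the class of $u(a)$ is free, and it meets $U$ in $u(a)$. Now let $a,a'\in A_3$ be such that $u(a)$ and $u(a')$ lie in the same $D_0$-class. Since $p(a')\in D_0$ is adjacent to $u(a')$, it is adjacent to $u(a)$. Since $p(a')\in M$, it is then adjacent to $a$, and (P1) gives $a=a'$.

\emph{The final set.} Let $R=R_0\setminus A_3$ and $L=V\setminus(U\cup R)$. Then
\[
|R|\ge|A|-\alpha-r-\beta=|A|-r-m .
\]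
The set $L$ contains $M$, and $M$ contains both $B\cup A_1\cup A_2$ and $V\setminus(U\cup D_0)$.

\emph{$L$ is a TD-set.} A vertex $v\notin D_0$ has a neighbor in $B\cup A_2$ by \eqref{eq:A2}. A vertex $v\in A$ is adjacent to $p(v)\in B$. Let $v\in B$. If $E_v\cap U=\emptyset$, then the nonempty set $E_v$ lies in $V\setminus(U\cup D_0)\subseteq L$, and its vertices are adjacent to $v$. If $E_v\cap U\ne\emptyset$, then either $N_{D_0}(v)\subseteq A$ and $v$ is adjacent to $g(v)\in A_1$, or $v$ has a neighbor in $B$.

\emph{$L$ separates the vertices of $U\cup R$.} Two vertices of $U$ in different $D_0$-classes have different traces on $B\cup A_2$ by \eqref{eq:A2}. Two vertices of $U$ in the same $D_0$-class are separated by a vertex of the LTD-set $V\setminus U$; this vertex is not in $D_0$, so it lies in $V\setminus(U\cup D_0)\subseteq L$. Two distinct vertices $a,a'\in R$ are separated by $p(a)\in B$, which by (P1) is adjacent to $a$ and not to $a'$. Finally, let $a\in R$ and $u\in U$. Since $a\in R_0\setminus A_3$, the traces of $a$ and $u$ on $M$ differ, and therefore so do their traces on $L\supseteq M$.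
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Take $D_0$ from Lemma~\ref{lem:start}, then $k$, $U$ and $m$ from Lemma~\ref{lem:twosets} applied to $D_0$, and then $R$ from Lemma~\ref{lem:prune}, which applies by Lemma~\ref{lem:twosets}(b). The sets $U\subseteq V\setminus D_0$ and $R\subseteq D_0$ are disjoint. By Lemma~\ref{lem:twosets}(c) and \eqref{eq:excess}, the LTD-set $V\setminus(U\cup R)$ omits
\[
|U|+|R|\ge q-2k-(|A|-r-m)+(|A|-r-m)=q-2k
\]
vertices. By Lemma~\ref{lem:twosets}(a), another LTD-set omits $k$ vertices. If $k\ge q/3$, take the latter. If $k<q/3$, then $q-2k>q/3$, and we take the former.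
\end{proof}

By the reduction in Section~\ref{sec:twins}, this proves Theorem~\ref{thm:general}, and with it Theorem~\ref{thm:twinfree}.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Domination-Based Identification Problems In Graphs Selected Topics},
\texttt{https://perso.limos.fr/\allowbreak ffoucaud/\allowbreak Talks/\allowbreak Slides/\allowbreak foucaud\_Novosibirsk\_2025.pdf}

\end{thebibliography}
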